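\title{Primitive ideals of $\ell_1(G)$ that are not $*$-invariant}

\begin{abstract}
Call a discrete group $G$ good if every primitive ideal of the Banach $*$-algebra $\ell_1(G)$ is invariant under the involution. We show that not every group is good: an elementary argument proves that the amenable, finitely generated, metabelian group $\mathbb Z^6\wr\mathbb Z$ is a counterexample. More generally, for an infinite abelian group $H$ and an arbitrary group $K$, the wreath product $H\wr K$ is good if and only if $K$ is finite. In particular $\mathbb Z\wr\mathbb Z$, all free groups of rank at least $2$, and some countable locally finite groups are not good.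
\end{abstract}

\section{Introduction}

Let $G$ be a group, regarded as discrete. Its group algebra $\ell_1(G)$ is the complex Banach space of all $f:G\to\mathbb C$ with $\|f\|_1=\sum_g|f(g)|<\infty$, with product and involution
\[
(f*f')(g)=\sum_{s\in G}f(s)f'(s^{-1}g),\qquad f^*(g)=\overline{f(g^{-1})}.
\]
It is a unital Banach $*$-algebra. The point masses $\delta_g$ satisfy $\delta_g*\delta_{g'}=\delta_{gg'}$ and $\delta_g^*=\delta_{g^{-1}}$, so they form a group of unitary elements of norm one, and their closed linear span is $\ell_1(G)$.

A \emph{primitive ideal} of an algebra is the kernel of an algebraically irreducible representation on a complex vector space, that is, the annihilator of a simple left module. The group $G$ is \emph{good} if $M^*=M$ for every primitive ideal $M$ of $\ell_1(G)$. It is known that there are groups $G$ for which $\ell_1(G)$ is not hermitian (a Banach $*$-algebra is hermitian if its self-adjoint elements have real spectrum), and that there are non-abelian groups for which it is. The corresponding question for goodness comes from \cite{large}: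
\begin{quote}
Is every group good?
\end{quote}

A unitary representation $\pi$ of $G$ on a Hilbert space extends to the $*$-homo\-morphism $f\mapsto\sum_gf(g)\pi(g)$, whose kernel is $*$-invariant. A simple $\ell_1(G)$-module carries less structure: it is a Banach space on which $G$ acts by isometries (Lemma~\ref{lem:simple}), with no inner product in sight. The question asks whether its annihilator nevertheless behaves like the kernel of a unitary representation. For abelian groups it does, because simple modules are one-dimensional and come from characters $G\to\mathbb T$. For finite groups it does, because one can average an inner product over $G$. Both cases extend to virtually abelian groups (Proposition~\ref{prop:va}), and since averaging is the mechanism, one would guess that at least amenable groups are good. The guess is wrong.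

For groups $H$ and $K$, let $H^{(K)}$ be the group, under pointwise operations, of all maps $\xi:K\to H$ that take the identity as value at all but finitely many points. The group $K$ acts on it by $(k\cdot\xi)(x)=\xi(k^{-1}x)$, and the (restricted) \emph{wreath product} is $H\wr K=H^{(K)}\rtimes K$.

\begin{theorem}\label{thm:A}
The amenable, finitely generated, metabelian group $\mathbb Z^6\wr\mathbb Z$ is not good.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $H$ be an infinite abelian group and $K$ any group. Then $H\wr K$ is good if and only if $K$ is finite.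
\end{theorem}

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item The $2$-generated, metabelian, amenable group $\mathbb Z\wr\mathbb Z$ is not good, and neither is any free group of rank at least $2$.
\item For groups $H$ and $K$, the group $H\wr K$ is not good whenever the abelianization $H^{ab}$ and $K$ are infinite.
\item For a prime $p$, the group $\bigl(\bigoplus_{\mathbb N}\mathbb Z/p\bigr)\wr\bigl(\bigoplus_{\mathbb N}\mathbb Z/p\bigr)$ is not good, although it is a countable locally finite $p$-group and all its finitely generated subgroups are finite, hence good.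
\item Every group $G$ embeds in a group that is not good, namely $G\times(\mathbb Z\wr\mathbb Z)$.
\end{enumerate}
\end{corollary}

The idea is as follows. The maximal ideals of the commutative algebra $\ell_1(H)$ are $*$-invariant, but its closed ideals need not be: there can be $f$ such that $f^*$ lies outside the closed ideal $I$ generated by $f$. No maximal ideal detects this, so $f^*+I$ is a nonzero quasinilpotent element of $\ell_1(H)/I$. The wreath product contains one copy of $H$ at each site $x\in K$. If we multiply $f^*$ by a shift, its $n$-th power is a product of copies of $f^*$ at $n$ \emph{different} sites. This product behaves like the tensor power $(f^*)^{\otimes n}$, whose norm in the quotient does not decay faster than geometrically. So $f^*$ leaves the radical, and some primitive ideal contains $f$ and omits $f^*$.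

Theorem~\ref{thm:A} is a special case of Theorem~\ref{thm:B}, but it has a short and explicit proof, which needs only Lemma~\ref{lem:rad} and Sections~\ref{sec:wreath} and~\ref{sec:sphere}. Theorem~\ref{thm:B} requires two more ingredients: a substitute for the shift when $K$ is a torsion group (Section~\ref{sec:walk}), and a suitable $f$ for every infinite abelian $H$ (Section~\ref{sec:general}).

For a bounded function $\Phi$ on a group and $z\in\ell_1$ we write $\langle\Phi,z\rangle=\sum_g\Phi(g)z(g)$. Modules are unital left modules.

\section{Simple modules, the radical, and virtually abelian groups}\label{sec:prelim}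

We first collect what is needed about simple modules over a unital complex Banach algebra $A$. Recall that the spectral radius of $x\in A$ equals $\lim_n\|x^n\|^{1/n}$, and that $x$ is \emph{quasinilpotent} if it is zero.

\begin{lemma}[see {\cite[\S25]{BD}}]\label{lem:simple}
Let $V$ be a simple $A$-module. Then $V$ carries a complete norm with $\|av\|\le\|a\|\,\|v\|$, and $\operatorname{End}_A(V)=\mathbb C$.
\end{lemma}

\begin{proof}
For $v\ne0$ the map $a\mapsto av$ identifies $V$ with $A/\Lambda$, where $\Lambda$ is a maximal left ideal. Elements at distance less than $1$ from the unit are invertible, so the closure of $\Lambda$ is a proper left ideal and $\Lambda$ is closed. The quotient norm has the required property. Let $T\in\operatorname{End}_A(V)$ and $T(1+\Lambda)=u+\Lambda$. Then $T(a+\Lambda)=au+\Lambda$ for every representative $a$, so $\|T\|\le\|u\|$: all $A$-endomorphisms are bounded. Pick $\lambda$ in the spectrum of $T$ in $B(V)$. A nonzero $A$-endomorphism of a simple module is bijective and its inverse is an $A$-endomorphism, hence bounded. So $T-\lambda$, which is not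 invertible in $B(V)$, is zero.
\end{proof}

If $A$ is commutative, each $a\in A$ acts on $V$ as an endomorphism, hence as a scalar; so $\dim V=1$ and the primitive ideals are the kernels of the characters. For an abelian group $H$, a character of $\ell_1(H)$ has norm one, so it sends $\delta_h$ and $\delta_h^{-1}$ into the closed unit disk and thus has the form $f\mapsto\langle\zeta,f\rangle$ with $\zeta:H\to\mathbb T$ a homomorphism. Writing $H$ additively, as we do for abelian groups from now on,
\begin{equation}\label{eq:conj}
\langle\zeta,f^*\rangle=\sum_h\zeta(h)\overline{f(-h)}=\sum_h\overline{\zeta(h)f(h)}=\overline{\langle\zeta,f\rangle}.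
\end{equation}
Hence abelian groups are good.

Primitive ideals are hard to exhibit directly. We shall get them from the next lemma, which says that the Jacobson radical, the intersection of all primitive ideals, consists of quasinilpotent elements.

\begin{lemma}\label{lem:rad}
If $x\in A$ lies in every primitive ideal, then $x$ is quasinilpotent.
\end{lemma}

\begin{proof}
Let $y\in A$ and let $\Lambda$ be a maximal left ideal. The annihilator of $A/\Lambda$ is a primitive ideal, so it contains $yx$, and it lies in $\Lambda$ because it kills $1+\Lambda$. Thus $yx\in\Lambda$ and $1-yx\notin\Lambda$. So $A(1-yx)$ lies in no maximal left ideal, and $u(1-yx)=1$ for some $u$. The element $u=1-(-uy)x$ has the same form, so it has a left inverse as well as the right inverse $1-yx$. Hence $u$ is invertible and so is $1-yx=u^{-1}$. Taking $y=\lambda^{-1}$ with $\lambda\in\mathbb C\setminus\{0\}$ shows that the spectrum of $x$ is contained in $\{0\}$.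
\end{proof}

\begin{lemma}\label{lem:quot}
If a quotient group $Q$ of $G$ is not good, then $G$ is not good.
\end{lemma}

\begin{proof}
The quotient map induces a surjective $*$-homomorphism $\pi:\ell_1(G)\to\ell_1(Q)$. A simple $\ell_1(Q)$-module with annihilator $M$ is a simple $\ell_1(G)$-module with annihilator $\pi^{-1}(M)$, and $\pi^{-1}(M)^*=\pi^{-1}(M^*)$. Since $\pi$ is surjective, $M^*\ne M$ gives $\pi^{-1}(M^*)\neq\pi^{-1}(M)$.
\end{proof}

\begin{proposition}\label{prop:va}
If $G$ has an abelian subgroup $N$ of finite index, then $G$ is good.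
\end{proposition}

\begin{proof}
Let $A=\ell_1(G)$, $R=\ell_1(N)$, $m=[G:N]$, and let $V$ be a simple $A$-module, normed as in Lemma~\ref{lem:simple}. An inner product can be averaged once $V$ is known to be finite-dimensional. We prove this by finding a polynomial identity that holds in $A$ and fails in large matrix algebras.

\emph{The identity.} Let $G=\bigsqcup_{i=1}^mt_iN$. Then $A=\bigoplus_i\delta_{t_i}*R$ is a free right $R$-module. Writing $a*\delta_{t_j}=\sum_i\delta_{t_i}*r_{ij}(a)$ defines an algebra homomorphism $a\mapsto(r_{ij}(a))$ from $A$ to $M_m(R)$, and it is injective because $\delta_{t_j}$ is invertible. Let $k=m^2+1$ and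
\[
s_k(a_1,\dots,a_k)=\sum_{\pi\in S_k}\operatorname{sgn}(\pi)\,a_{\pi(1)}\cdots a_{\pi(k)} .
\]
This expression vanishes when two arguments are equal, since the terms cancel in pairs under the transposition of these arguments. On $M_m(R)$ it is $R$-multilinear because $R$ is commutative. Expand each argument in the $m^2$ matrix units; among $m^2+1$ matrix units two coincide. So $s_k=0$ on $M_m(R)$, and hence on $A$.

\emph{Finite dimension.} Suppose that $V$ has a subspace $W$ of dimension $k+1$; fix a basis and let $e_{ij}$ be the matrix units of $\operatorname{End}(W)$. Let $E_1,\dots,E_k$ be the first $k$ terms of $e_{11},e_{12},e_{22},e_{23},e_{33},\dots$; the index sum $i+j$ of $E_l$ is $l+1$. If two distinct terms have nonzero product, they are $e_{ij}$ and $e_{jj'}$ with $i\le j\le j'$ and not $i=j=j'$, so the index sum increases from the first to the second. Hence only the ordering $E_1E_2\cdots E_k$ has a nonzero product, and $s_k(E_1,\dots,E_k)=E_1\cdots E_k\ne0$. Since $\operatorname{End}_A(V)=\mathbb C$, the Jacobson density theorem says that any linearly independent $v_1,\dots,v_r\in V$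 can be sent to any $w_1,\dots,w_r\in V$ by one element of $A$. So there are $a_l\in A$ acting on $W$ as $E_l$, and $s_k(a_1,\dots,a_k)=0$ acts on $W$ as a nonzero operator, a contradiction. Thus $\dim V\le k$.

\emph{Averaging.} The operators $\pi(g)$ by which the $\delta_g$ act have norm at most $1$, and so do their inverses. Hence the closure of $\pi(G)$ in $\operatorname{End}(V)$ is a compact group. Average any inner product over its Haar measure; then each $\pi(g)$ is unitary. By continuity $f\in A$ acts as $\sum_gf(g)\pi(g)$, so the action is a $*$-homomorphism and its kernel is $*$-invariant.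
\end{proof}

\section{Wreath products and asymmetric triples}\label{sec:wreath}

Let $H$ be abelian, $K$ arbitrary with identity $e$, and $G=H\wr K$. Elements of $G$ are written $\xi k$ with $\xi\in H^{(K)}$, $k\in K$, and
\[
(\xi k)(\xi'k')=(\xi+k\cdot\xi')\,kk'.
\]
For $x\in K$ and $h\in H$ let $\iota_x(h)\in H^{(K)}$ take the value $h$ at $x$ and $0$ elsewhere. Then $k\,\iota_x(h)\,k^{-1}=\iota_{kx}(h)$. The embedding $\iota_x$ induces an isometric $*$-homomorphism $\ell_1(H)\to\ell_1(G)$, again written $\iota_x$. All elements $\iota_xg$ commute with one another, and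
\begin{equation}\label{eq:conjsite}
\delta_k*\iota_xg*\delta_k^{-1}=\iota_{kx}g .
\end{equation}

\subsection*{A model computed by hand}
The whole algebraic mechanism is visible in $\mathbb Z^2\wr\mathbb Z$ if we work with finitely supported functions and allow one unbounded functional. Let $e_1,e_2$ be the standard basis of $H=\mathbb Z^2$ and put
\[
f=\frac{\delta_{e_1}-\delta_{-e_1}}{2i}+\frac{\delta_{e_2}-\delta_{-e_2}}2,\qquad
f^*=\frac{\delta_{e_1}-\delta_{-e_1}}{2i}-\frac{\delta_{e_2}-\delta_{-e_2}}2,\qquad p(m,m')=m+im'.
\]
The Fourier series of $f$ is $\sin\theta+i\sin\omega$, and $\langle p,g\rangle$ is $-i$ times the derivative $\partial_\theta+i\partial_\omega$ of the Fourier series of $g$ at the origin. This is the Cauchy--Riemann operator, which kills $\theta+i\omega$ and does not kill $\theta-i\omega$. Directly,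
\[
\langle1,f\rangle=\langle1,f^*\rangle=0,\qquad\langle p,f\rangle=-i+i=0,\qquad\langle p,f^*\rangle=-i-i=-2i .
\]
Since $p$ is additive, $\langle p,g*g'\rangle=\langle p,g\rangle\langle1,g'\rangle+\langle1,g\rangle\langle p,g'\rangle$. So $p$ kills every multiple of $f$ and does not kill $f^*$; but it does kill every multiple of $f^**f^*$.

Now let $w\in G$ be the generator $1$ of $K=\mathbb Z$ and $a=\iota_0f^*$. By \eqref{eq:conjsite},
\[
(a*\delta_w)^2=a*(\delta_w*a*\delta_w^{-1})*\delta_{w^2}=\iota_0f^**\iota_1f^**\delta_{w^2},
\]
whereas $a^2=\iota_0(f^**f^*)$. Let $\Phi(\xi w^2)=p(\xi(0))\,p(\xi(1))$, and $\Phi=0$ on the other cosets of $H^{(K)}$. Then $\langle\Phi,(a*\delta_w)^2\rangle=(-2i)^2=-4$. On the other hand, $\Phi$ kills the two-sided ideal generated by $\iota_0f$. Indeed, that ideal is spanned by translates of the copies $\iota_jf$; for $j\in\{0,1\}$ the pairing with $\Phi$ contains a factor $\langle p,\delta_h*f\rangle=0$, and for other $j$ the factor $\langle1,f\rangle=0$. With $n$ sites in place of two we get the value $(-2i)^n$, so no power of $a*\delta_w$ lies in the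 ideal.

The model fails at exactly one point: $p$ is unbounded, so $\Phi$ is not a functional on $\ell_1(G)$ and gives no norm estimate. The following definition lists the properties that we used and adds boundedness.

\begin{definition}\label{def:triple}
An \emph{asymmetric triple} for an abelian group $H$ is a triple $(f,p,\zeta)$ with $f\in\ell_1(H)$, $p:H\to\mathbb C$, $|p|\le1$, and $\zeta:H\to\mathbb T$ a homomorphism, such that
\begin{itemize}
\item[(T1)] $\sum_hf(h)\,p(m+h)=0$ for all $m\in H$;
\item[(T2)] $\langle\zeta,f\rangle=0$;
\item[(T3)] $c:=\langle p,f^*\rangle\ne0$.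
\end{itemize}
\end{definition}

If (T1) and (T3) hold for a bounded $p$, a positive multiple of $p$ satisfies $|p|\le 1$ as well. By \eqref{eq:conj} and (T2), also $\langle\zeta,f^*\rangle=0$.

\begin{remark}\label{rem:ideal}
The group $H$ has an asymmetric triple if and only if $\ell_1(H)$ has a closed ideal $I\ne I^*$. Given a triple, (T1) says that $p$ annihilates every $\delta_m*f$, hence the closed ideal generated by $f$, and by (T3) this ideal omits $f^*$. Conversely, given $I$, choose $f\in I$ with $f^*\notin I$, take $p$ from the Hahn--Banach theorem to annihilate $I$ and not $f^*$, and take $\zeta$ from a maximal ideal containing the proper ideal $I$. For finite $H$ the Fourier transform turns $\ell_1(H)$ into $\mathbb C^{|H|}$ with pointwise product and conjugation; every ideal is $*$-invariant and no triple exists.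
\end{remark}

\subsection*{Test functions and the criterion}
Fix an asymmetric triple $(f,p,\zeta)$ for $H$, let $J$ be the closed two-sided ideal of $\ell_1(G)$ generated by $\iota_ef$, and put $a=\iota_ef^*=(\iota_ef)^*$. To bound norms in $\ell_1(G)/J$ from below we need functionals that vanish on $J$. The ideal $J$ contains a copy of $f$ at \emph{every} site, so a product functional must kill $f$ at every site. We use $p$ on a finite set $S$. Off $S$ there may be infinitely many sites, so the factor there must equal $1$ at $0$; this is the role of $\zeta$. For a finite set $S\subset K$ and $y\in K$ let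
\[
\Phi_{S,y}(\xi k)=\begin{cases}\prod_{x\in S}p(\xi(x))\,\prod_{x\notin S}\zeta(\xi(x)),&k=y,\\0,&k\ne y.\end{cases}
\]
Only finitely many factors differ from $1$, and $|\Phi_{S,y}|\le1$.

\begin{lemma}\label{lem:test}
\begin{enumerate}
\item $\Phi_{S,y}$ annihilates $J$, and $|\langle\Phi_{S,y},z\rangle|\le\|z+J\|$ for all $z\in\ell_1(G)$.
\item Let $g_x\in\ell_1(H)$, $x\in K$, with $g_x=\delta_0$ for all but finitely many $x$. Then
\begin{equation}\label{eq:product}
\Bigl\langle\Phi_{S,y},\ \prod_{x\in K}\iota_xg_x*\delta_k\Bigr\rangle=
\begin{cases}\prod_{x\in S}\langle p,g_x\rangle\prod_{x\notin S}\langle\zeta,g_x\rangle,&k=y,\\0,&k\neq y.\end{cases}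
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The ideal $J$ is the closed linear span of the elements $\delta_g*\iota_ef*\delta_{g'}$. Let $g=\xi k$, $g'=\xi'k'$ and $\xi''=\xi+k\cdot\xi'$. Then $g\,\iota_e(h)\,g'=(\xi''+\iota_k(h))\,kk'$, in which only the coordinate at the site $k$ depends on $h$. As a function of $h$, $\Phi_{S,y}(g\,\iota_e(h)\,g')$ is therefore a constant multiple of $p(\xi''(k)+h)$ if $k\in S$, and of $\zeta(\xi''(k)+h)=\zeta(\xi''(k))\zeta(h)$ if $k\notin S$. Summing against $f(h)$ gives $0$, by (T1) in the first case and by (T2) in the second. So $|\langle\Phi_{S,y},z\rangle|=|\langle\Phi_{S,y},z+j\rangle|\le\|z+j\|_1$ for all $j\in J$.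

(2) The element $\prod_x\iota_xg_x*\delta_k$ takes the value $\prod_xg_x(\xi(x))$ at $\xi k$ and vanishes off the coset $H^{(K)}k$. For $k=y$ the pairing is an absolutely convergent sum over finitely many independent coordinates of a product of functions of one coordinate each, so it factors.
\end{proof}

\begin{proposition}\label{prop:crit}
Suppose that for some $b\in\ell_1(G)$ the element $a*b+J$ of $\ell_1(G)/J$ has positive spectral radius. Then there is a primitive ideal $M$ of $\ell_1(G)$ with $\iota_ef\in M$ and $(\iota_ef)^*\notin M$. In particular $G$ is not good.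
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rad}, some primitive ideal of the unital Banach algebra $\ell_1(G)/J$ omits $a*b+J$, and being an ideal it omits $a+J$. Its preimage $M$ is the annihilator in $\ell_1(G)$ of the same simple module. It contains $J\ni\iota_ef$ and omits $a=(\iota_ef)^*$, which lies in $M^*$.
\end{proof}

\begin{remark}
The factor $b$ is indispensable: $a+J$ itself is quasinilpotent. Let $I$ be the closed ideal of $\ell_1(H)$ generated by $f$. Every character of $\ell_1(H)/I$ kills $f^*+I$ by \eqref{eq:conj}, so $f^*+I$ is quasinilpotent by Lemma~\ref{lem:rad}, and $\iota_e(I)\subset J$ gives $\|a^n+J\|\le\|(f^*)^{*n}+I\|$.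
\end{remark}

\begin{proposition}\label{prop:Z}
If $H$ has an asymmetric triple, then $H\wr\mathbb Z$ is not good.
\end{proposition}

\begin{proof}
Let $w\in G$ be the generator $1$ of $K=\mathbb Z$. Moving each $\delta_w$ to the right with \eqref{eq:conjsite} gives
\[
(a*\delta_w)^n=\iota_0f^**\iota_1f^**\cdots*\iota_{n-1}f^**\delta_{w^n}.
\]
Take $S=\{0,\dots,n-1\}$ and $y=w^n$. By \eqref{eq:product} the pairing with $\Phi_{S,y}$ is $c^n$, so $\|(a*\delta_w)^n+J\|\ge|c|^n$ by Lemma~\ref{lem:test}(1). Hence $a*\delta_w+J$ has spectral radius at least $|c|$, which is positive by (T3), and Proposition~\ref{prop:crit} applies.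
\end{proof}

\section{A triple for $\mathbb Z^6$ from two spheres}\label{sec:sphere}

In the model the derivative was taken at one point, and its values on the exponentials grew linearly. To gain boundedness we average a normal derivative over a set $Z$ on which $\hat f$ vanishes, and let oscillation along $Z$ compensate for the growth. On the $0$-sphere $\{\pm1\}\subset\mathbb R$ this gains nothing: the average of $e^{irm\theta}$ over $\theta=\pm1$ is $\cos(rm)$, whose $r$-derivative at $r=1$ is $-m\sin m$. On the $2$-sphere the average decays like $1/|m|$, which is exactly the factor that one derivative costs. The Cauchy--Riemann operator needs two normal directions, one for the real and one for the imaginary part of $\hat f$, so we take $Z=S^2\times S^2$ and $H=\mathbb Z^3\times\mathbb Z^3$.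

\begin{proposition}\label{prop:six}
The group $\mathbb Z^6$ has an asymmetric triple with $c=1$.
\end{proposition}

\begin{proof}
For $h=(m,m')\in\mathbb Z^3\times\mathbb Z^3$ let $e_h(\theta,\omega)=e^{i(m\cdot\theta+m'\cdot\omega)}$, $\theta,\omega\in\mathbb R^3$, and for $g\in\ell_1(\mathbb Z^6)$ let $\hat g=\sum_hg(h)e_h$. Then $\widehat{g^*}=\overline{\hat g}$ and $\widehat{\delta_h*g}=e_h\hat g$. A smooth function that is $2\pi$-periodic in each variable has Fourier coefficients that decay faster than any power of $|h|$; so it equals $\hat g$ for some $g\in\ell_1(\mathbb Z^6)$, and its Fourier series may be differentiated term by term, with uniform convergence.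

\emph{The functional.} Let $\sigma$ be the normalized surface measure on the unit sphere $S^2\subset\mathbb R^3$. The projection of $\sigma$ to any axis through the origin is the uniform distribution on $[-1,1]$, so for $m\neq0$ and $r>0$
\[
\int_{S^2}e^{irm\cdot\theta}\,d\sigma(\theta)=\frac12\int_{-1}^1e^{ir|m|t}\,dt=\frac{\sin(r|m|)}{r|m|}.
\]
The value and the $r$-derivative at $r=1$ are
\[
s(m)=\int_{S^2}e^{im\cdot\theta}\,d\sigma=\frac{\sin|m|}{|m|},\qquad
d(m)=\int_{S^2}\theta\cdot\nabla_\theta\, e^{im\cdot\theta}\,d\sigma=\cos|m|-\frac{\sin|m|}{|m|},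
\]
with $s(0)=1$, $d(0)=0$. Thus $|s|\le1$ and $|d|\le2$. Let $L=\theta\cdot\nabla_\theta+i\,\omega\cdot\nabla_\omega$ and
\[
p_0(m,m')=\iint_{S^2\times S^2}Le_{(m,m')}\,d\sigma\,d\sigma=d(m)s(m')+i\,s(m)d(m'),\qquad|p_0|\le4 .
\]
Term-by-term differentiation gives, whenever $\hat g$ is smooth,
\begin{equation}\label{eq:L}
\langle p_0,g\rangle=\iint_{S^2\times S^2}L\hat g\,d\sigma\,d\sigma .
\end{equation}

\emph{The function.} The sphere lies in the open cube $(-\pi,\pi)^3$. Choose a real $\eta\in C_c^\infty((-\pi,\pi)^3)$ with $\eta=1$ near $S^2$, and let $\rho$ be the $2\pi$-periodic extension of $\eta(\theta)(|\theta|^2-1)$. Near $S^2$ we have $\rho=|\theta|^2-1$, so $\rho=0$ and $\theta\cdot\nabla\rho=2|\theta|^2=2$ on $S^2$. Let $F(\theta,\omega)=\rho(\theta)+i\rho(\omega)$ and $F=\hat f$ with $f\in\ell_1(\mathbb Z^6)$. On $S^2\times S^2$,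
\[
F=0,\qquad LF=2+i\cdot i\cdot2=0,\qquad L\overline F=2+i\cdot(-i)\cdot2=4 .
\]

\emph{The three conditions.} By the Leibniz rule $L(e_hF)=F\,Le_h+e_h\,LF=0$ on $S^2\times S^2$, so \eqref{eq:L} gives $\sum_{h'}f(h')p_0(h+h')=\langle p_0,\delta_h*f\rangle=0$. Fix $(\theta_0,\omega_0)\in S^2\times S^2$ and let $\zeta(h)=e_h(\theta_0,\omega_0)$; then $\langle\zeta,f\rangle=F(\theta_0,\omega_0)=0$. Finally $\langle p_0,f^*\rangle=\iint L\overline F\,d\sigma\,d\sigma=4$. So $(f,p_0/4,\zeta)$ is an asymmetric triple with $c=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]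
Combine Propositions~\ref{prop:six} and~\ref{prop:Z}. The group is an extension of the abelian group $(\mathbb Z^6)^{(\mathbb Z)}$ by $\mathbb Z$, so it is metabelian, and amenable as a solvable group. It is generated by $w$ and the images under $\iota_0$ of a basis of $\mathbb Z^6$.
\end{proof}

\section{Infinite $K$: weighted self-avoiding walks}\label{sec:walk}

If $K$ has an element $w$ of infinite order, the proof of Proposition~\ref{prop:Z} works with $S=\{e,w,\dots,w^{n-1}\}$. For torsion groups a single step returns to its starting site, and for locally finite $K$ no finitely supported $b\in\ell_1(K)$ can work. Indeed, such a $b$ lives on a finite subgroup $K_0$; the subgroup $H\wr K_0$ of $G$ is good by Proposition~\ref{prop:va}; so by Proposition~\ref{prop:crit} the element $a*b$ is quasinilpotent modulo the closed ideal of $\ell_1(H\wr K_0)$ generated by $\iota_ef$, which is contained in $J$.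

So $b$ must have infinitely many steps, with summable weights, and still a walk through $n$ distinct sites must have weight at least $C^{-n}$. The solution is to use expensive steps rarely. For $K=\bigoplus_{\mathbb N}\mathbb Z/2$ with basis $\epsilon_1,\epsilon_2,\dots$, count in binary: $0,\ \epsilon_1,\ \epsilon_2,\ \epsilon_1+\epsilon_2,\ \epsilon_3,\dots$. The steps are $s_1,s_2,s_1,s_3,s_1,s_2,s_1,\dots$ with $s_j=\epsilon_1+\dots+\epsilon_j$. The step $s_j$ is used with frequency $2^{-j}$, so giving it weight $2^{-j}$ costs on average $\sum_jj2^{-j}=2$ binary digits per step. The same doubling works in any infinite group.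

\begin{lemma}\label{lem:walk}
Let $K$ be an infinite group. There is $b\in\ell_1(K)$, $b\ge0$, such that for every $n=2^j$, $j\ge1$, there are $k_1,\dots,k_n\in K$ whose partial products $x_i=k_1\cdots k_i$, $0\le i<n$, $x_0=e$, are pairwise distinct and $\prod_{i=1}^nb(k_i)\ge4^{-n}$.
\end{lemma}

\begin{proof}
We construct sequences $\gamma_j$ of $2^j$ distinct elements starting at $e$; the \emph{steps} of a sequence $(x_i)$ are the elements $x_{i-1}^{-1}x_i$. Let $\gamma_0=(e)$. Given $\gamma_{j-1}$, with set of terms $V$ and last term $z$, choose $\tau_j$ outside the finite set $VV^{-1}$. Then $\tau_jV\cap V=\emptyset$. Let $\gamma_j$ be $\gamma_{j-1}$ followed by $\tau_j\gamma_{j-1}$. Left translation does not change steps, so the steps of $\gamma_j$ are those of $\gamma_{j-1}$, then $s_j=z^{-1}\tau_j$, then those of $\gamma_{j-1}$ again. Let $b=\sum_{j\ge1}2^{-j}\delta_{s_j}$, so $b(s_j)\ge2^{-j}$ (the $s_j$ need not be distinct). The product of $b$ over the steps of $\gamma_j$ is at least $2^{-T_j}$, where $T_0=0$ and $T_j=2T_{j-1}+j$; by induction $T_j=2^{j+1}-j-2$. Let $k_1,\dots,k_{n-1}$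 be the steps of $\gamma_j$ and $k_n=s_1$. The product is at least $2^{-T_j-1}=2^{-(2n-j-1)}\ge4^{-n}$.
\end{proof}

The price for a spread-out $b$ is that $(a*b)^n$ is a sum over all walks, including those that revisit a site and contribute factors $\langle p,(f^*)^{*\nu}\rangle$ of unknown sign and size. A normalization of $p$ removes all of these terms.

\begin{proposition}\label{prop:K}
If $H$ has an asymmetric triple and $K$ is infinite, then $H\wr K$ is not good.
\end{proposition}

\begin{proof}
Let $(f,p,\zeta)$ be a triple and replace $p$ by $\frac12(p-p(0)\zeta)$. Since $\sum_hf(h)\zeta(m+h)=\zeta(m)\langle\zeta,f\rangle=0$ and $\langle\zeta,f^*\rangle=0$, we again have a triple, with $c$ halved, and now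
\[
p(0)=0 .
\]
Take $b$ from Lemma~\ref{lem:walk}, viewed in $\ell_1(K)\subset\ell_1(G)$. By \eqref{eq:conjsite},
\[
(a*b)^n=\sum_{k'_1,\dots,k'_n\in K}b(k'_1)\cdots b(k'_n)\;\iota_{x'_0}f^**\iota_{x'_1}f^**\cdots*\iota_{x'_{n-1}}f^**\delta_{x'_n},\qquad x'_i=k'_1\cdots k'_i,
\]
with absolute convergence. Fix $n=2^j$ and the sequence $k_1,\dots,k_n$ of Lemma~\ref{lem:walk}. Let $S=\{x_0,\dots,x_{n-1}\}$, so $|S|=n$, and let $y=k_1\cdots k_n$. Consider the term of an arbitrary sequence $(k'_i)$, and let $\nu(x)$ be the number of $i\in\{0,\dots,n-1\}$ with $x'_i=x$. Collecting the commuting factors site by site, the term is $\prod_ib(k_i')$ times $\prod_x\iota_x\bigl((f^*)^{*\nu(x)}\bigr)*\delta_{x'_n}$, where $(f^*)^{*0}=\delta_0$. By \eqref{eq:product}, its pairing with $\Phi_{S,y}$ is $0$ if $x'_n\ne y$, and otherwise it is $\prod_ib(k'_i)$ times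
\begin{equation}\label{eq:factor}
\prod_{x\in S}\bigl\langle p,(f^*)^{*\nu(x)}\bigr\rangle\ \prod_{x\notin S}\langle\zeta,f^*\rangle^{\nu(x)} .
\end{equation}
If $\nu(x)\ge1$ for some $x\notin S$, then \eqref{eq:factor} vanishes because $\langle\zeta,f^*\rangle=0$. If $\nu(x)=0$ for some $x\in S$, it vanishes because $\langle p,\delta_0\rangle=p(0)=0$. In the remaining case $\nu\ge1$ on $S$ and $\sum_x\nu(x)=n=|S|$, so $\nu=1_S$ and \eqref{eq:factor} equals $c^n$. Therefore $\langle\Phi_{S,y},(a*b)^n\rangle=c^nW$, where $W$ is the total weight $\sum\prod_ib(k'_i)$ of the sequences with $\nu=1_S$ and $x'_n=y$. Since $b\ge0$ there is no cancellation, and the chosen sequence alone gives $W\ge4^{-n}$. By Lemma~\ref{lem:test}(1), $\|(a*b)^n+J\|\ge(|c|/4)^n$ for all $n=2^j$. So $a*b+J$ has spectral radius at least $|c|/4>0$, and Proposition~\ref{prop:crit} applies.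
\end{proof}

\section{A triple for every infinite abelian group}\label{sec:general}

By Remark~\ref{rem:ideal} we are looking for a closed ideal of $\ell_1(H)$ that is not self-adjoint. The existence of such ideals is classical; see \cite[\S7.7]{Rudin}. We give a complete proof.

\begin{proposition}\label{prop:general}
Every infinite abelian group $H$ has an asymmetric triple.
\end{proposition}

Let $\Gamma$ be the dual group of $H$, a compact group with normalized Haar measure $d\gamma$, and let $\chi_h(\gamma)=\gamma(h)$. The functions $\chi_h$ are orthonormal. For $f\in\ell_1(H)$ put $\hat f=\sum_hf(h)\chi_h$; then $f(h)=\int\hat f\,\overline{\chi_h}\,d\gamma$, convolution becomes the pointwise product, and $\widehat{f^*}=\overline{\hat f}$. Let $A(\Gamma)$ be the algebra of these functions, with the two norms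
\[
\|\hat f\|_A=\sum_h|f(h)|,\qquad\|\hat f\|_{PM}=\sup_h|f(h)|,
\]
and call the support of $f$ the \emph{spectrum} of $\hat f$. For $g,g'\in A(\Gamma)$,
\begin{equation}\label{eq:norms}
\|gg'\|_{PM}\le\|g\|_A\|g'\|_{PM},\qquad\|g\|_{PM}\le\|g\|_\infty\le\|g\|_A,\qquad\|e^g\|_A\le e^{\|g\|_A}.
\end{equation}

\subsection*{Strategy}
On $\Gamma$ there are neither spheres nor derivatives, so we rewrite the functional of Section~\ref{sec:sphere} in a form that needs neither. There, $F=\varphi+i\psi$ with $\varphi,\psi$ real, and the functional applied the Cauchy--Riemann operator across the zero set of $F$. Heuristically, it is the composition with $(\varphi,\psi)$ of the distribution $(\partial_s+i\partial_t)\delta_0$ on the plane, and this distribution is a constant multiple of $\iint(u+iv)e^{i(us+vt)}\,du\,dv$. This suggests the definition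
\[
g\longmapsto\iint_{\mathbb R^2}(u+iv)\Bigl(\int_\Gamma g\,e^{i(u\varphi+v\psi)}\,d\gamma\Bigr)du\,dv .
\]
By \eqref{eq:norms} the inner integral is at most $\|g\|_A\|e^{i(u\varphi+v\psi)}\|_{PM}$ in modulus. So the task is to find real $\varphi,\psi\in A(\Gamma)$ for which this $PM$-norm decays fast as $(u,v)\to\infty$.

For $H=\bigoplus_{\mathbb N}\mathbb Z/2$ with basis $h_1,h_2,\dots$ the source of the decay is explicit. The functions $r_j=\chi_{h_j}$ take the values $\pm1$, so $e^{itr_j}=\cos t+i\sin t\cdot r_j$. Since distinct subsets of the basis have distinct sums,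
\[
\Bigl\|\exp\Bigl(i\sum_{j\le k}t_jr_j\Bigr)\Bigr\|_{PM}=\prod_{j\le k}\max(|\cos t_j|,|\sin t_j|).
\]
With $t_j=uj^{-2}$ the series $\sum_j t_jr_j$ converges in $A(\Gamma)$, and about $\sqrt{|u|}$ indices $j$ have $|t_j|$ between two fixed small positive constants; each of them contributes a factor bounded away from $1$. In a general group there is no basis. We choose the $h_j$ one at a time so that the $PM$-norm is almost multiplicative. Lemma~\ref{lem:free} supplies the independence, and Lemma~\ref{lem:one} the gain from one factor.

\begin{lemma}\label{lem:free}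
For every finite $P\subset H$ and $L\ge1$ there is $h\ne0$ in $H$ such that $n\in\mathbb Z$, $|n|\le L$ and $nh\in P$ imply $nh=0$.
\end{lemma}

\begin{proof}
Let $H[n]=\{h:nh=0\}$. Suppose first that $V=H[q]$ is infinite for some prime $q$. The subgroup $V_0$ generated by $V\cap P$ is finitely generated and killed by $q$, hence finite. Pick $h\in V\setminus V_0$; then $h\neq0$. If $nh\in P$ and $nh\ne0$, then $nh\in V\cap P$ and $q\nmid n$, so $h$ is a multiple of $nh$ and lies in $V_0$, a contradiction.

Suppose now that $H[q]$ is finite for every prime $q$. Multiplication by $q$ maps $H[qt]$ into $H[t]$ with kernel $H[q]$, so by induction on the number of prime factors $H[n]$ is finite for all $n\ne0$. Each set $\{h:nh=h'\}$ with $1\le|n|\le L$, $h'\in P$ is empty or a coset of $H[n]$, so their union is finite. Since $H$ is infinite, there is $h\ne0$ outside the union, and then $nh\in P$, $|n|\le L$ force $n=0$.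
\end{proof}

\begin{lemma}\label{lem:one}
Let $h\ne0$, $r=\operatorname{Re}\chi_h=\frac12(\chi_h+\chi_{-h})$ and $|t|\le\frac14$. Then $\|e^{itr}\|_{PM}\le1-t^2/8$.
\end{lemma}

\begin{proof}
By orthogonality $\int r=0$, and $\kappa=\int r^2=\frac12+\frac12\operatorname{Re}\int\chi_{2h}$ is $1$ if $2h=0$ and $\frac12$ otherwise. Since $|e^{ix}-1-ix+x^2/2|\le|x|^3/6$ for real $x$ and $|r|\le1$, the coefficient at $0$ satisfies
\[
\Bigl|\int e^{itr}\Bigr|\le1-\frac{\kappa t^2}2+\frac{|t|^3}6\le1-\frac{t^2}4+\frac{t^2}{24}\le1-\frac{t^2}8 .
\]
Every other coefficient is a coefficient of $e^{itr}-1$. As $\|r\|_A\le1$, it is at most $e^{1/4}-1<\frac12\le1-t^2/8$ in modulus.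
\end{proof}

For $(u,v)\in\mathbb R^2$ put $U=\max(|u|,|v|)$, and $t_j=uj^{-2}$ for $j$ odd, $t_j=vj^{-2}$ for $j$ even.

\begin{lemma}\label{lem:induct}
There are $h_1,h_2,\dots\in H\setminus\{0\}$ such that, with $r_j=\operatorname{Re}\chi_{h_j}$, $g_0=1$ and $g_j=\exp\bigl(i\sum_{l\le j}t_lr_l\bigr)$,
\begin{equation}\label{eq:step}
\|g_j\|_{PM}\le(1+2^{-j})\Bigl(1-\frac{t_j^2}8\Bigr)\|g_{j-1}\|_{PM}\qquad\text{whenever }U\le j^2/4 .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $h_1,\dots,h_{j-1}$ are chosen. One element $h_j$ must serve all $(u,v)$ in the square $D=\{U\le j^2/4\}$; compactness of $D$ makes this possible. On $D$ we have $|t_j|\le\frac14$. The map $(u,v)\mapsto g_{j-1}\in A(\Gamma)$ is continuous and $g_{j-1}\neq0$, so $\mu=\min_D\|g_{j-1}\|_{PM}>0$. Put $\varepsilon=2^{-j}\mu/6$.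

\emph{Truncation.} The image of $D$ in $A(\Gamma)$ is compact. Cover it by finitely many balls of radius $\varepsilon/2$ and choose a finite $P\subset H$ outside which each center has coefficient sum at most $\varepsilon/2$. Then on $D$ we have $g_{j-1}=g'+g''$, where $g'$ keeps the coefficients in $P$ and $\|g''\|_A\le\varepsilon$; also $\|g'\|_{PM}\le\|g_{j-1}\|_{PM}\le\|g_{j-1}\|_\infty=1$. Choose $L$ with $\sum_{m>L}4^{-m}/m!\le\varepsilon$, and take $h_j=h\neq0$ from Lemma~\ref{lem:free} for the set $P-P$ and the bound $2L$. Write $e^{it_jr_j}=E+R$ with $E=\sum_{m\le L}(it_jr_j)^m/m!$. Then $\|R\|_A\le\varepsilon$, the spectrum of $E$ lies in $T=\{nh:|n|\le L\}$, and $\|E\|_{PM}\le1-t_j^2/8+\varepsilon$ by Lemma~\ref{lem:one}.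

\emph{Independence.} If $h'_1+h''_1=h'_2+h''_2$ with $h'_i\in P$, $h''_i\in T$, then $h''_2-h''_1=h'_1-h'_2\in P-P$ has the form $nh$ with $|n|\le2L$, so it is zero. Hence each coefficient of $g'E$ is zero or a single product of a coefficient of $g'$ and one of $E$, and $\|g'E\|_{PM}\le\|g'\|_{PM}\|E\|_{PM}$.

\emph{Conclusion.} From $g_j=g'E+g'R+g''e^{it_jr_j}$ and \eqref{eq:norms},
\[
\|g_j\|_{PM}\le\|g_{j-1}\|_{PM}\Bigl(1-\frac{t_j^2}8+\varepsilon\Bigr)+\varepsilon+\varepsilon\le\|g_{j-1}\|_{PM}\Bigl(1-\frac{t_j^2}8\Bigr)+3\varepsilon .
\]
On $D$ we have $3\varepsilon=2^{-j}\mu/2\le2^{-j}(1-t_j^2/8)\|g_{j-1}\|_{PM}$, which gives \eqref{eq:step}.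
\end{proof}

Let $\varphi=\sum_{j\text{ odd}}j^{-2}r_j$ and $\psi=\sum_{j\text{ even}}j^{-2}r_j$. These are real functions in $A(\Gamma)$, and $u\varphi+v\psi=\sum_jt_jr_j$.

\begin{lemma}\label{lem:decay}
Let $c_0=7^{-4}/8$. If $U\ge1$, then $\|e^{i(u\varphi+v\psi)}\|_{PM}\le e^2e^{-c_0\sqrt U}$.
\end{lemma}

\begin{proof}
We split the indices into three ranges: small $j$, where \eqref{eq:step} is not available and we use the trivial bound; a middle range, which gives the decay; and a tail, which is small in $A(\Gamma)$. Let $j_0=\lceil2\sqrt U\rceil$, so $2\sqrt U\le j_0\le3\sqrt U$, and $k=\max(\lceil U\rceil,2j_0+1)$. For $j\ge j_0$ we have $U\le j^2/4$, so \eqref{eq:step} applies. Since $\|g_{j_0-1}\|_{PM}\le1$, $\prod_{j\ge1}(1+2^{-j})\le e$ and $1-x\le e^{-x}$,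
\[
\|g_k\|_{PM}\le e\,\exp\Bigl(-\frac18\sum_{j=j_0}^{2j_0+1}t_j^2\Bigr).
\]
Among these $j_0+2$ consecutive integers, at least $j_0/2\ge\sqrt U$ have the parity for which $|t_j|=Uj^{-2}$. For them $j\le2j_0+1\le7\sqrt U$, so $t_j^2\ge U^2(7\sqrt U)^{-4}=7^{-4}$. Hence $\|g_k\|_{PM}\le e\,e^{-c_0\sqrt U}$. For the tail, $\|\sum_{j>k}t_jr_j\|_A\le U\sum_{j>k}j^{-2}\le U/k\le1$, so $\|\exp(i\sum_{j>k}t_jr_j)\|_A\le e$. The first inequality in \eqref{eq:norms} finishes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:general}]
Let $\Theta(u,v)=\|e^{i(u\varphi+v\psi)}\|_{PM}$. It is at most $1$ everywhere and, by Lemma~\ref{lem:decay}, decays faster than any power of $U$.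

\emph{Choice of the level set.} The level set of $(\varphi,\psi)$ must carry mass, or the functional would vanish. Let $\nu$ be the image of Haar measure under $(\varphi,\psi):\Gamma\to\mathbb R^2$. Its characteristic function $W(u,v)=\int_\Gamma e^{i(u\varphi+v\psi)}d\gamma$ satisfies $|W|\le\Theta$, so it is integrable. By Fourier inversion, a probability measure on $\mathbb R^2$ with integrable characteristic function $W$ has the continuous density $\varrho(s,t)=(2\pi)^{-2}\iint W(u,v)e^{-i(us+vt)}\,du\,dv$. Choose $(\alpha,\beta)$ with $\varrho(\alpha,\beta)>0$. The complement of the compact set $(\varphi,\psi)(\Gamma)$ is open and $\nu$-null, so the continuous function $\varrho\ge0$ vanishes there. Hence there is $\gamma_0\in\Gamma$ with $\varphi(\gamma_0)=\alpha$, $\psi(\gamma_0)=\beta$. Put $\varphi_0=\varphi-\alpha$, $\psi_0=\psi-\beta$ and $F=\varphi_0+i\psi_0\in A(\Gamma)$.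

\emph{The functional.} For $g\in A(\Gamma)$ let
\[
V_g(u,v)=\int_\Gamma g\,e^{i(u\varphi_0+v\psi_0)}\,d\gamma,\qquad Q(g)=\iint_{\mathbb R^2}(u+iv)V_g\,du\,dv .
\]
By \eqref{eq:norms}, $|V_g|\le\|g\|_A\Theta$, so $Q$ is a bounded linear functional on $A(\Gamma)$. Differentiation under the integral sign gives $V_{\varphi_0g}=-i\partial_uV_g$ and $V_{\psi_0g}=-i\partial_vV_g$. These functions obey bounds of the same kind, so we may integrate by parts in each variable without boundary terms. Using $\partial_u(u+iv)=1$ and $\partial_v(u+iv)=i$,
\begin{align*}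
Q(Fg)&=\iint(u+iv)(-i\partial_u+\partial_v)V_g=-\iint(-i+i)V_g=0\qquad(g\in A(\Gamma)),\\
Q(\overline F)&=\iint(u+iv)(-i\partial_u-\partial_v)V_1=-\iint(-i-i)V_1=2i\iint V_1 .
\end{align*}
Since $V_1=We^{-i(u\alpha+v\beta)}$, we obtain $Q(\overline F)=2i(2\pi)^2\varrho(\alpha,\beta)\neq0$.

\emph{The triple.} Let $\hat f=F$, $p(h)=Q(\chi_h)$ and $\zeta(h)=\gamma_0(h)$. Then $p$ is bounded and $\langle p,g\rangle=Q(\hat g)$ for $g\in\ell_1(H)$ by continuity. So $\sum_hf(h)p(m+h)=Q(F\chi_m)=0$, $\langle\zeta,f\rangle=F(\gamma_0)=0$, and $\langle p,f^*\rangle=Q(\overline F)\ne0$. Rescale $p$.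
\end{proof}

\section{Proofs of Theorem~\ref{thm:B} and Corollary~\ref{cor:C}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $K$ is finite, $H^{(K)}$ is an abelian subgroup of index $|K|$, and $H\wr K$ is good by Proposition~\ref{prop:va}. If $K$ is infinite, $H\wr K$ is not good by Propositions~\ref{prop:general} and~\ref{prop:K}.
\end{proof}

The hypothesis that $H$ is infinite enters only through Lemma~\ref{lem:free}. It cannot simply be dropped: for trivial $H$ and $K=\mathbb Z$ the wreath product is $\mathbb Z$, which is good. For finite $H$ there is no asymmetric triple (Remark~\ref{rem:ideal}), so the method gives no information.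

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(1) The group $\mathbb Z\wr\mathbb Z$ is not good by Theorem~\ref{thm:B}. It is metabelian, hence amenable, and it is generated by $w$ and $\iota_0(1)$. So every free group of rank at least $2$ maps onto it, and Lemma~\ref{lem:quot} applies.

(2) Applying $H\to H^{ab}$ at each site gives a surjection $H^{(K)}\to(H^{ab})^{(K)}$ that commutes with the action of $K$, hence a surjection $H\wr K\to H^{ab}\wr K$. Use Theorem~\ref{thm:B} and Lemma~\ref{lem:quot}.

(3) Let $H=K=\bigoplus_{\mathbb N}\mathbb Z/p$. The group $H\wr K$ is countable, and it is not good by Theorem~\ref{thm:B}. Given $\xi_1k_1,\dots,\xi_rk_r$, let $K_0$ be the finite subgroup generated by the $k_i$, and let $N_0\subset H^{(K)}$ be generated by the finitely many elements $k\cdot\xi_i$, $k\in K_0$. Then $N_0$ is a finite abelian group killed by $p$ and invariant under $K_0$, so $N_0K_0$ is a finite $p$-group containing the given elements. Finite groups are good by Proposition~\ref{prop:va}.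

(4) The group $G\times(\mathbb Z\wr\mathbb Z)$ contains $G$ and maps onto $\mathbb Z\wr\mathbb Z$; use (1) and Lemma~\ref{lem:quot}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{large}
\emph{Banach algebras with large groups of unitary elements},
\texttt{http://www.ugr.es/\textasciitilde apalacio/pdf/banach\_algebras\_with\_large\_groups\_139.pdf}

\bibitem{BD}
Bonsall and Duncan, \emph{Complete Normed Algebras}.

\bibitem{Rudin}
Rudin, \emph{Fourier Analysis on Groups}.

\end{thebibliography}
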